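
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\numberwithin{equation}{section}


\title{Bases of $L^1$ do not split into a weakly compact part and an $\ell^1$ part}

\begin{abstract}
We show that no normalized Schauder basis of $L^1(0,1)$ is the union of a relatively weakly compact set and a set equivalent to the unit vectors of $\ell^1$. More generally, if a normalized basis of an infinite-dimensional complemented subspace of $L^1$ splits in this way, then it is equivalent to the unit vector basis of $\ell^1$. The proof has two parts. Far out in the basis, large sums from the $\ell^1$ part and from the weakly compact part cannot cancel each other, so arbitrarily long pieces of the latter have uniformly bounded partial sum operators. A quantitative theorem on finite biorthogonal systems, based on a trace identity and an average over windows of many different lengths, shows that this is impossible.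
\end{abstract}

\section{The question and the answer}

Write $L^1=L^1(0,1)$, with real or complex scalars, and let $|E|$ denote the Lebesgue measure of $E$. A sequence $(f_n)$ in a Banach space $X$ is a \emph{basis} of $X$ if every $x\in X$ has a unique norm-convergent expansion $x=\sum_n a_nf_n$. The partial sum operators $x\mapsto\sum_{j\le n}a_jf_j$ are then uniformly bounded, and the coefficients $a_n=f_n^*(x)$ are continuous linear functionals of $x$. The basis is \emph{normalized} if $\|f_n\|=1$ for all $n$. A set of vectors, enumerated as $(z_k)$, is \emph{equivalent to the unit vectors of $\ell^1$} if there are constants $0<c\le C<\infty$ with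
\[
c\sum_k|a_k|\le\Big\|\sum_k a_kz_k\Big\|\le C\sum_k|a_k|
\]
for all finitely supported $(a_k)$; we call $c$ a lower constant.

For subsets of $L^1$ there is an opposite extreme. A bounded set $Z\subset L^1$ is \emph{equiintegrable} if $\sup_{f\in Z}\sup_{|E|\le\delta}\int_E|f|\to0$ as $\delta\to0$. By the Dunford--Pettis theorem this is the same as being relatively weakly compact. Equiintegrable functions cannot concentrate on small sets, whereas, for example, normalized functions with disjoint supports are equivalent to the unit vectors of $\ell^1$.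

Neither extreme alone can provide a basis of $L^1$. If a basis of $L^1$ were equivalent to the unit vectors of $\ell^1$, then $L^1$ would be isomorphic to $\ell^1$. But $\ell^1$ has the \emph{Schur property}: weakly null sequences tend to zero in norm. In $L^1$ the Rademacher functions $r_i$ have norm $1$ and are weakly null: they are orthonormal in $L^2$, so $\int r_ig\to0$ for all $g\in L^\infty\subset L^2$ by Bessel's inequality. At the other end, Corollary~B of \cite{source} says that no normalized basis of $L^1$ is equiintegrable; equivalently, every normalized basis of $L^1$ has a subsequence equivalent to the unit vector basis of $\ell^1$. It is natural to ask, as is done in \cite{source}, whether a \emph{mixture} of the extremes is possible: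
\begin{quote}
\emph{Is there a normalized basis of $L^1$ with $\{f_n\}=Z_1\cup Z_2$, where $Z_1$ is relatively weakly compact and $Z_2$ is equivalent to the set of unit vectors of $\ell^1$?}
\end{quote}

The first basis to try is the Haar basis. For a dyadic interval $I$ with left and right halves $I^-,I^+$ put
\[
\varepsilon_I=\mathbf 1_{I^-}-\mathbf 1_{I^+},\qquad h_I=|I|^{-1}\varepsilon_I ,
\]
so that $\|h_I\|_1=1$. The normalized Haar basis consists of $\mathbf 1$ and all $h_I$, in order of decreasing length of $I$. It does not split. An infinite set of functions $h_I$ is not equiintegrable, because $|I|$ becomes arbitrarily small while $\int_I|h_I|=1$; so $Z_1$ would be finite. Let $I_0\supset I_1\supset\cdots$ be a nested sequence of dyadic intervals with $|I_k|=2^{-k}$. Then $Z_2$ would contain $h_{I_k}$ for all $k\ge m$, with some $m$. Since $\pm h_{I_k}=2^{k+1}\mathbf 1_{I_{k+1}}-2^k\mathbf 1_{I_k}$ for one choice of the sign, suitable signs give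
\[
\sum_{k=m}^{n-1}\pm h_{I_k}=2^n\mathbf 1_{I_n}-2^m\mathbf 1_{I_m},
\]
which has norm at most $2$ for all $n$. This contradicts the lower $\ell^1$-estimate.

The extremes and the Haar basis suggest that the answer is negative, and it is.

\begin{theorem}\label{thm:answer}
No normalized basis of $L^1(0,1)$ is of the form $Z_1\cup Z_2$ with $Z_1$ relatively weakly compact and $Z_2$ equivalent to the unit vectors of $\ell^1$.
\end{theorem}

The difficulty is that a basis controls only sums over \emph{all} indices of an interval. The operator that keeps the terms in $Z_1$ and drops those in $Z_2$ has no a priori bound, since a large $Z_1$-sum might be canceled by a large $Z_2$-sum. We shall see that this does not happen far out in the basis. The argument uses only the following part of the $\ell^1$-structure of $Z_2$.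

\begin{definition}
Let $(f_n)$ be a sequence in a Banach space, $I\subset\mathbb N$ and $\gamma>0$. \emph{Successive finite blocks} of $(f_n)_{n\in I}$ are vectors $w_i=\sum_{j\in F_i}a_jf_j$ with finite nonempty sets $F_i\subset I$ such that $\max F_i<\min F_{i+1}$. The family $(f_n)_{n\in I}$ has \emph{property $(S_\gamma)$} if every infinite normalized sequence $(w_i)$ of successive finite blocks of $(f_n)_{n\in I}$ has a subsequence, again denoted by $(w_i)$, with
$\|\sum b_iw_i\|\ge\gamma\sum|b_i|$ for all finite scalar sequences $(b_i)$. For finite $I$ the property is vacuous.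
\end{definition}

If $(f_n)_{n\in I}$ is normalized and equivalent to the unit vectors of $\ell^1$ with lower constant $c$, then it has $(S_c)$, without passing to a subsequence: if $w_i=\sum_{j\in F_i}a_jf_j$ has norm $1$, then $\sum_{j\in F_i}|a_j|\ge1$ by the triangle inequality, so
\begin{equation}\label{eq:Sc}
\Big\|\sum_ib_iw_i\Big\|\ge c\sum_i|b_i|\sum_{j\in F_i}|a_j|\ge c\sum_i|b_i| .
\end{equation}

\begin{theorem}\label{thm:main}
Let $X$ be an infinite-dimensional complemented subspace of $L^1$ with a normalized basis $(f_n)$. Let $\mathbb N=I_1\sqcup I_2$, where $\{f_n\}_{n\in I_1}$ is relatively weakly compact and $(f_n)_{n\in I_2}$ has $(S_\gamma)$ for some $\gamma>0$. Then $I_1$ is finite.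
\end{theorem}

For $X=L^1$ and $I_2=\emptyset$ this is Corollary~B of \cite{source}, which we do not use. Complementation cannot be dropped: by Khinchine's inequality the Rademacher functions form a normalized, uniformly bounded basis of a copy of $\ell^2$ in $L^1$, and there $I_1=\mathbb N$, $I_2=\emptyset$ is allowed.

\begin{corollary}\label{cor:class}
Let $(f_n)$ be a normalized basis of an infinite-dimensional complemented subspace of $L^1$. Then $\{f_n\}=Z_1\cup Z_2$ with $Z_1$ relatively weakly compact and $Z_2$ equivalent to the unit vectors of $\ell^1$ if and only if $(f_n)$ is equivalent to the unit vector basis of $\ell^1$.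
\end{corollary}

A Banach space has the \emph{strong Schur property} if there is $c'>0$ such that, for every $\delta>0$, every bounded sequence with $\|x_i-x_j\|\ge\delta$ $(i\ne j)$ has a subsequence with $\|\sum b_ix_i\|\ge c'\delta\sum|b_i|$ for all finite $(b_i)$.

\begin{corollary}\label{cor:schur}
If $(f_n)$ is a normalized basis of $L^1$ and $\{f_n\}_{n\in I_1}$ is relatively weakly compact, then $(f_n)_{n\notin I_1}$ fails $(S_\gamma)$ for every $\gamma>0$. In particular, its closed span fails the strong Schur property.
\end{corollary}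

\paragraph{Plan of the proof.} Suppose that $I_1$ is infinite. A combination of $K$ functions from $\{f_n\}_{n\in I_1}$, with coefficients bounded by a fixed constant, is up to a small error a bounded function, with a bound depending on $K$. A normalized combination of functions $f_n$, $n\in I_2$, taken far enough out, stays at distance at least $\gamma/2$ from all functions with that bound. So, when the sum of an $I_1$-part and an $I_2$-part is under control, the $I_2$-part cannot be large, and hence neither can the $I_1$-part. Therefore the partial sum operators along $K$ consecutive elements of $I_1$, taken far enough out, are bounded by a constant that does not depend on $K$ (Section~\ref{sec:remove}). An Olevskii-type argument shows that this is impossible for equiintegrable functions when $K$ is large (Section~\ref{sec:equi}). We begin in Section~\ref{sec:bounded} with bounded functions, where the argument is shortest and gives the sharp order of growth.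

\section{Windows of many lengths: bounded systems}\label{sec:bounded}

Let $\varphi_1,\dots,\varphi_K\in L^1$ and $\psi_1,\dots,\psi_K\in L^\infty$ be biorthogonal: $\int\varphi_i\psi_j=\delta_{ij}$ (no complex conjugate). Put
\[
S_m(x,y)=\sum_{j\le m}\varphi_j(x)\psi_j(y),\qquad S_0=0,
\]
and write $\mathbb E G=\int_0^1\!\int_0^1G(x,y)\,dx\,dy$ for functions $G$ on $(0,1)^2$ that are integrable or nonnegative. Pointwise inequalities between functions are understood almost everywhere. For $0\le q<p\le K$ we call $\Delta=S_p-S_q$ a \emph{window} of length $h=p-q$. We want lower bounds for $\mathbb E|S_m|$, averaged over $m$.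

\paragraph{A case by hand.} Let $\varphi_j(x)=e^{2\pi i(j-1)x}$ and $\psi_j=\overline{\varphi_j}$. With $t=x-y$, a window of length $h$ satisfies
\[
|\Delta(x,y)|=\left|\frac{\sin\pi ht}{\sin\pi t}\right|\le h .
\]
If $t$ is within $\frac1{2h}$ of an integer, then $|\Delta|\ge 2h/\pi$, because $\frac2\pi u\le\sin u\le u$ on $[0,\frac\pi2]$. Such $(x,y)$ form a set of measure $1/h$. So \emph{every window of length $h$ carries $L^1$-mass at least $2/\pi$ at heights between $2h/\pi$ and $h$}.

This mass must be supplied by the partial sums: where $|S_p-S_q|\ge2h/\pi$, one of $|S_p|,|S_q|$ is at least $h/\pi$. A point at which $|S_m|=s$ can therefore be used only for lengths $h\le\pi s$. For each such length it is used in at most two windows, and in each it accounts for a value $|\Delta|\le h$; over the scales $h=1,2,4,\dots$ these values add up to at most a constant times $s$. So the same mass of $|S_m|$ cannot be used in full at several scales. There are about $\log_2K$ scales, and each of them needs its own share of mass. This forces the average of $\mathbb E|S_m|$ to be at least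 of order $\log K$.

The explicit kernel was used only to find mass at height about $h$. For general systems this is done by the next identity. We state it with restricted domains, which are needed in Section~\ref{sec:equi}.

\begin{lemma}\label{lem:trace}
Let $\Delta=S_p-S_q$ be a window of length $h$. For measurable $A,A'\subset(0,1)$,
\[
t(A,A'):=\int_A\int_{A'}\Delta(x,y)\Delta(y,x)\,dy\,dx
=\sum_{i,j=q+1}^p\Big(\int_A\varphi_i\psi_j\Big)\Big(\int_{A'}\varphi_j\psi_i\Big).
\]
In particular, with $\Omega=(0,1)$,
\[
t(\Omega,\Omega)=h,\qquad t(\Omega,A')=\sum_{j=q+1}^p\int_{A'}\varphi_j\psi_j .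
\]
\end{lemma}

\begin{proof}
The integrand is the finite sum of the products $\varphi_i(x)\psi_i(y)\,\varphi_j(y)\psi_j(x)$, each of which is integrable on $\Omega\times\Omega$. Integrating term by term gives the first formula. If $A=\Omega$, biorthogonality leaves only the terms with $i=j$, and if also $A'=\Omega$ each of them equals $1$.
\end{proof}

The passage from windows to partial sums is pure counting.

\begin{lemma}\label{lem:count}
Let $h_1,\dots,h_r\le K/2$ be positive integers, let $a,c>0$, and let $G_1,\dots,G_r:[0,\infty)\to[0,\infty)$ be Borel functions with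
\[
\sum_{k\le r}G_k(s)\le a\,s\qquad(s\ge0).
\]
Suppose that for $k\le r$ and $0\le m\le K-h_k$ there are measurable functions $D_{k,m}\ge0$ on $(0,1)^2$ such that
\[
D_{k,m}\le G_k(|S_m|)+G_k(|S_{m+h_k}|)\ \text{ pointwise},\qquad \mathbb E D_{k,m}\ge c .
\]
Then $\displaystyle \frac1K\sum_{m=1}^K\mathbb E|S_m|\ge\frac{rc}{4a}$.
\end{lemma}

\begin{proof}
For fixed $k$, each index $m'\in\{0,\dots,K\}$ occurs at most twice, once as $m$ and once as $m+h_k$. Since $S_0=0$ and $G_k(0)=0$, this gives, pointwise,
\[
\sum_{k\le r}\sum_{m=0}^{K-h_k}D_{k,m}\le2\sum_{m'=1}^K\sum_{k\le r}G_k(|S_{m'}|)\le2a\sum_{m'=1}^K|S_{m'}| .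
\]
Integrate. For each $k$ there are $K-h_k+1\ge K/2$ values of $m$, so the left side becomes at least $r\cdot\frac K2\cdot c$.
\end{proof}

\begin{theorem}\label{thm:bounded}
If $\int\varphi_i\psi_j=\delta_{ij}$, $\|\varphi_j\|_\infty\le B$ and $\|\psi_j\|_\infty\le M$ for $i,j\le K$, then
\[
\frac1K\sum_{m=1}^K\mathbb E|S_m|\ \ge\ \frac{\lfloor\log_2K\rfloor}{32\,BM}.
\]
\end{theorem}

\begin{proof}
We may assume $K\ge2$. Put $\beta=BM$. For a window $\Delta$ of length $h$, Lemma~\ref{lem:trace} and $uv\le\frac12(u^2+v^2)$ give
\[
h\le\iint|\Delta(x,y)||\Delta(y,x)|\,dx\,dy\le\mathbb E|\Delta|^2 ,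
\]
and $|\Delta|\le\beta h$. Let $r=\lfloor\log_2K\rfloor$, and use the lengths $2^k$, $0\le k\le r-1$, all of which are at most $K/2$. Put
\[
D_{k,m}=2^{-k}|S_{m+2^k}-S_m|^2,\qquad G_k(s)=\min\big(\beta^22^k,\;4s^22^{-k}\big).
\]
Then $\mathbb ED_{k,m}\ge1$. With $w=\max(|S_m|,|S_{m+2^k}|)$ we have $|S_{m+2^k}-S_m|\le\min(\beta2^k,2w)$, so $D_{k,m}\le G_k(w)\le G_k(|S_m|)+G_k(|S_{m+2^k}|)$. Finally, $G_k(0)=0$, and for $s>0$ we split the sum at $2^k=2s/\beta$:
\[
\sum_{k\ge0}G_k(s)\le\sum_{2^k\le2s/\beta}\beta^22^k+\sum_{2^k>2s/\beta}4s^22^{-k}\le4\beta s+4\beta s=8\beta s ,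
\]
each geometric sum being at most twice its largest term. Lemma~\ref{lem:count} with $a=8\beta$ and $c=1$ gives the claim.
\end{proof}

\begin{remark}
The order $\log K$ is optimal. For the exponentials above, $B=M=1$ and $|\sin\pi t|\ge2|t|$ on $|t|\le\frac12$, so
\[
\mathbb E|S_m|\le\int_{-1/2}^{1/2}\min\Big(m,\frac1{2|t|}\Big)dt=1+\log m .
\]
The average over $m$ cannot be replaced by the single value $m=K$. If $K=2^n$, $\varphi_1,\dots,\varphi_{2^n}$ are the products of distinct functions among the Rademacher functions $r_1,\dots,r_n$, and $\psi_j=\varphi_j$, then $S_{2^n}(x,y)=\prod_{i\le n}(1+r_i(x)r_i(y))\ge0$, so $\mathbb E|S_{2^n}|=\mathbb E S_{2^n}=1$.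
\end{remark}

\section{Equiintegrable systems}\label{sec:equi}

\begin{theorem}\label{thm:finite}
Let $M,C\ge1$ and let $\omega:(0,1]\to[0,\infty)$ be nondecreasing with $\omega(\delta)\to0$ as $\delta\to0$. There is $K_0=K_0(\omega,M,C)$ such that for $K\ge K_0$ there are no $\varphi_1,\dots,\varphi_K\in L^1$, $\psi_1,\dots,\psi_K\in L^\infty$ with
\begin{enumerate}
\item[(1)] $\int\varphi_i\psi_j=\delta_{ij}$;
\item[(2)] $\|\varphi_j\|_1\le1$ and $\|\psi_j\|_\infty\le M$;
\item[(3)] $\int_E|\varphi_j|\le\omega(|E|)$ for all $j$ and all measurable $E$ with $|E|>0$;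
\item[(4)] $\mathbb E|S_m|\le C$ for $1\le m\le K$.
\end{enumerate}
\end{theorem}

\begin{remark}
Equiintegrability and the bound on the $\psi_j$ are both needed. The Haar system, $\varphi_j=h_I$ and $\psi_j=\varepsilon_I$ (preceded by $\varphi_1=\psi_1=\mathbf 1$), satisfies (1), (2) and (4) with $M=C=1$ for every $K$. Indeed $S_m(x,y)=\sum_J|J|^{-1}\mathbf 1_J(x)\mathbf 1_J(y)$ over a partition of $(0,1)$ into dyadic intervals, since adding $|I|^{-1}\varepsilon_I(x)\varepsilon_I(y)$ replaces $I$ by its two halves; so $\mathbb E|S_m|=1$. Only (3) fails, for every fixed $\omega$ and large $K$. Exchanging the roles, $\varphi_j=\varepsilon_I$ and $\psi_j=h_I$, we get functions $\varphi_j$ bounded by $1$, and only the bound on $\|\psi_j\|_\infty$ fails. Without (4) the exponentials are an example.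
\end{remark}

Two things in the proof of Theorem~\ref{thm:bounded} break down: $\mathbb E|\Delta|^2$ may be infinite, and $|\Delta|$ need not be bounded by a multiple of $h$. A lower bound for $\mathbb E|\Delta|^2$ then says nothing about mass at heights comparable to $h$. In the Haar system, for instance, a window consisting of $h$ terms with $|I|=2^{-n}$ has $|\Delta|=2^n$ on a set of measure $h4^{-n}$ and $\Delta=0$ elsewhere. Thus $\mathbb E|\Delta|^2=h$, but the mass is only $h2^{-n}$, and it sits at a height that can be far above $h$.

We therefore use equiintegrability to find mass at heights between $\eta h$ and some $L(h)$. The amount of mass must not depend on $h$. The upper limit $L(h)$ may grow as fast as we like, since we can choose the lengths $h$ so sparse that the height bands do not overlap.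

For the rest of this section, assume that a system as in Theorem~\ref{thm:finite} exists for some $K$. Choose $B_0\ge1$ with $\omega(1/B_0)\le\frac1{4M}$, and for integers $h\ge1$ choose $B(h)\ge B_0$, nondecreasing in $h$, with $\omega(1/B(h))\le\frac1{4hM^2}$. Put
\[
\eta=\frac1{8C},\qquad c_0=\frac1{4MB_0},\qquad L(h)=MB(h)h .
\]
All these depend only on $\omega,M,C$, and on $h$ where indicated.

\begin{lemma}\label{lem:mass}
Every window $\Delta$ of length $h$ satisfies
\[
\iint_{\{\eta h<|\Delta|\le L(h)\}}|\Delta|\,dx\,dy\ \ge\ c_0 .
\]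
\end{lemma}

\begin{proof}
Let $\Delta=S_p-S_q$ and $F=\sum_{q<j\le p}|\varphi_j|$. Then $|\Delta(x,y)|\le MF(x)$, so we truncate by means of $F$. Let
\[
U_0=\{F>B_0h\},\qquad U_1=\{F>B(h)h\},
\]
and let $N_0,N_1$ be their complements in $\Omega=(0,1)$. Since $\int F\le h$, we have $|U_0|\le1/B_0$ and $|U_1|\le1/B(h)$. We start from $t(\Omega,\Omega)=h$ (Lemma~\ref{lem:trace}) and decompose
\[
\Omega\times\Omega=(\Omega\times U_0)\sqcup(U_1\times N_0)\sqcup(N_1\times N_0).
\]
\emph{Removing $y\in U_0$.} Here $x$ still runs over all of $\Omega$, so only $h$ diagonal terms remain: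
\[
|t(\Omega,U_0)|=\Big|\sum_{q<j\le p}\int_{U_0}\varphi_j\psi_j\Big|\le hM\omega(1/B_0)\le\frac h4 .
\]
The threshold $B_0$ does not depend on $h$.

\emph{Removing $x\in U_1$.} Now $y$ runs only over $N_0$, biorthogonality is no longer available, and all $h^2$ terms of Lemma~\ref{lem:trace} must be estimated. This is why the second threshold depends on $h$:
\[
|t(U_1,N_0)|\le h^2\cdot M\omega(1/B(h))\cdot M\le\frac h4 .
\]
Hence
\[
\int_{N_1}\!\int_{N_0}|\Delta(x,y)||\Delta(y,x)|\,dy\,dx\ge\frac h2 .
\]
\emph{Removing small values.} By (4), and since $S_0=0$, $\mathbb E|\Delta|\le2C$. So the part where $|\Delta(x,y)|\le\eta h$ contributes at most $\eta h\cdot2C=h/4$, and the part with $|\Delta(x,y)|>\eta h$ contributes at least $h/4$. On it $y\in N_0$ gives $|\Delta(y,x)|\le MF(y)\le MB_0h$, and $x\in N_1$ gives $|\Delta(x,y)|\le MF(x)\le L(h)$. Therefore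
\[
MB_0h\iint_{\{\eta h<|\Delta|\le L(h)\}}|\Delta|\,dx\,dy\ge\frac h4 ,
\]
which is the claim.
\end{proof}

The $h$-independent threshold $B_0$ bounds the factor $\Delta(y,x)$ that is given up, and so, together with $M$, it determines $c_0$. The larger threshold $B(h)$ affects only the upper end of the height band.

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
Let $h_1=1$, and inductively let $h_{k+1}$ be the least integer with
\[
h_{k+1}\ge2h_k\quad\text{and}\quad\tfrac12\eta h_{k+1}>L_k,\qquad\text{where }L_k:=L(h_k).
\]
These numbers depend only on $\omega,M,C$. Since $B(\cdot)$ is nondecreasing, $L_{k+1}\ge2L_k$, and the intervals $J_k=(\frac12\eta h_k,L_k]$ are disjoint. Let $r\ge1$ satisfy $h_r\le K/2$, and for $k\le r$, $0\le m\le K-h_k$ put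
\begin{align*}
D_{k,m}&=|S_{m+h_k}-S_m|\,\mathbf 1_{\{\eta h_k<|S_{m+h_k}-S_m|\le L_k\}},\\
G_k(s)&=2s\,\mathbf 1_{J_k}(s)+L_k\mathbf 1_{\{L_k<s\}} .
\end{align*}
We verify the hypotheses of Lemma~\ref{lem:count}. Lemma~\ref{lem:mass} gives $\mathbb ED_{k,m}\ge c_0$. Consider a point where $D_{k,m}\ne0$, and let $w=\max(|S_m|,|S_{m+h_k}|)$; then $w>\frac12\eta h_k$. If $w\le L_k$, then $w\in J_k$ and $D_{k,m}\le2w=G_k(w)$. If $w>L_k$, then $D_{k,m}\le L_k=G_k(w)$. In both cases $D_{k,m}\le G_k(|S_m|)+G_k(|S_{m+h_k}|)$. Finally, $\sum_kG_k(s)\le4s$: since the $J_k$ are disjoint, the first terms add up to at most $2s$, and since $L_{k+1}\ge2L_k$, the numbers $L_k$ that are less than $s$ also add up to at most $2s$.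

Lemma~\ref{lem:count} with $a=4$, $c=c_0$, together with (4), gives
\[
C\ge\frac1K\sum_{m=1}^K\mathbb E|S_m|\ge\frac{rc_0}{16},\qquad\text{that is,}\qquad r\le\frac{16C}{c_0}=64CMB_0 .
\]
For $r_0=\lfloor64CMB_0\rfloor+1$ this fails, so $h_{r_0}>K/2$. Thus a system can exist only for $K<2h_{r_0}$, and $K_0:=2h_{r_0}$ has the required property.
\end{proof}

\section{Removing the $\ell^1$ part}\label{sec:remove}

We prove Theorem~\ref{thm:main}. Write $\langle x,g\rangle=\int xg$. Let $P:L^1\to X$ be a bounded projection, let $P_n:L^1\to L^1$ be the $n$th partial sum operator of $(f_n)$ composed with $P$, $P_0=0$, and put $C_0=\max(1,\sup_n\|P_n\|)<\infty$. Let $g_n\in L^\infty$ represent the functional $f_n^*\circ P$ on $L^1$. Then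
\[
\int f_ig_n=\delta_{in},\qquad P_nx=\sum_{j\le n}\langle x,g_j\rangle f_j,\qquad\|g_n\|_\infty\le M:=2C_0 ;
\]
the last bound holds because $|\langle x,g_n\rangle|=\|(P_n-P_{n-1})x\|_1\le2C_0\|x\|_1$. This is where complementation is used: without $P$ there would be no control of kernels on $(0,1)^2$. By the Dunford--Pettis theorem,
\[
\omega(\delta):=\sup_{n\in I_1}\ \sup_{|E|\le\delta}\int_E|f_n|\longrightarrow0\qquad(\delta\to0)
\]
(put $\omega=0$ if $I_1=\emptyset$).

A set of functions with a common bound is relatively weakly compact in $L^1$. A sequence with a lower $\ell^1$-estimate cannot stay close to it. To get a statement about single vectors we go far out in the basis. Recall Mazur's theorem: the weak limit of a sequence is a norm limit of convex combinations of the terms of any given tail.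

\begin{lemma}\label{lem:dist}
For every $\kappa>0$ there is $N(\kappa)$ such that
\[
\|w-v\|_1\ge\gamma/2\quad\text{whenever}\quad w\in\operatorname{span}\{f_n:n\in I_2,\,n>N(\kappa)\},\ \|w\|_1=1,\ \|v\|_\infty\le\kappa .
\]
\end{lemma}

\begin{proof}
If $I_2$ is finite, take $N(\kappa)\ge\max I_2$ (any number if $I_2=\emptyset$); then there is no such $w$. Let $I_2$ be infinite, and suppose that no $N(\kappa)$ works for some $\kappa$. Then we can choose inductively successive normalized finite blocks $w_i$ of $(f_n)_{n\in I_2}$ and functions $v_i$ with $\|v_i\|_\infty\le\kappa$ and $\|w_i-v_i\|_1<\gamma/2$. Pass to a subsequence on which the lower estimate of $(S_\gamma)$ holds, and then to a further one, which inherits the estimate, on which $v_i\to v$ weakly in $L^2$. By Mazur's theorem, applied to the whole sequence and then to a tail, there are finite disjoint sets $F,F'$ and convex combinations $\sum_F\lambda_iv_i$, $\sum_{F'}\lambda_i'v_i$ both within $\gamma/8$ of $v$ in $L^2$, hence in $L^1$. The coefficients of $\sum_F\lambda_iw_i-\sum_{F'}\lambda'_iw_i$ have absolute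 sum $2$, so
\[
2\gamma\le\Big\|\sum_F\lambda_iw_i-\sum_{F'}\lambda'_iw_i\Big\|_1
\le\frac\gamma2+\frac\gamma2+\Big\|\sum_F\lambda_iv_i-\sum_{F'}\lambda'_iv_i\Big\|_1\le\frac{5\gamma}4 ,
\]
a contradiction.
\end{proof}

\begin{lemma}\label{lem:window}
There is a constant $C_1\ge1$ such that for every $K\ge1$ there is $N_K$ with the following property. For integers $N_K\le q<p$ with $\#(I_1\cap(q,p])\le K$, the operator
\[
T=\sum_{n\in I_1\cap(q,p]}\langle\cdot,g_n\rangle f_n
\]
satisfies $\|T\|_{L^1\to L^1}\le C_1$.
\end{lemma}

It is essential that $C_1$ does not depend on $K$, because Theorem~\ref{thm:finite} will be applied with $C=C_1$ and $K$ large. The number $K$ enters only through the place $N_K$ from which on the lemma holds.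

\begin{proof}
Choose $B\ge1$ with $\omega(1/B)\le\frac1{KM}$. For $n\in I_1$ write $f_n=f_n'+f_n''$ with $f_n'=f_n\mathbf 1_{\{|f_n|\le B\}}$. Since $|\{|f_n|>B\}|\le1/B$, we have $\|f_n''\|_1\le\frac1{KM}$. Put $\kappa=MKB$ and let $N_K\ge N(\kappa)$ be a nonnegative integer.

Let $\|x\|_1\le1$ and $W=\sum_{n\in I_2\cap(q,p]}\langle x,g_n\rangle f_n$. Then $Tx+W=(P_p-P_q)x$ has norm at most $2C_0$. Moreover $Tx=v'+u'$, where
\[
v'=\sum_{n\in I_1\cap(q,p]}\langle x,g_n\rangle f_n',\qquad u'=\sum_{n\in I_1\cap(q,p]}\langle x,g_n\rangle f_n'' .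
\]
There are at most $K$ terms and $|\langle x,g_n\rangle|\le M$, so $\|v'\|_\infty\le\kappa$ and $\|u'\|_1\le1$. Hence $\|W+v'\|_1\le2C_0+1$.

Let $\ell=\|W\|_1$. If $\ell\ge1$, then $\|v'/\ell\|_\infty\le\kappa$, and Lemma~\ref{lem:dist} with $w=W/\ell$, $v=-v'/\ell$ gives $\frac\gamma2\ell\le\|W+v'\|_1\le2C_0+1$. So in every case
\[
\|W\|_1\le L_0:=\max\big(1,\,2(2C_0+1)/\gamma\big),
\]
and $\|Tx\|_1\le C_1:=2C_0+L_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $I_1$ is infinite. Let $K\ge1$ be an integer with $K\ge K_0(\omega,M,C_1)$, where $K_0$ is as in Theorem~\ref{thm:finite}, and let $n_1<\dots<n_K$ be consecutive elements of $I_1$ with $n_1>N_K$. Put $\varphi_i=f_{n_i}$ and $\psi_i=g_{n_i}$. Conditions (1)--(3) of Theorem~\ref{thm:finite} hold. For $m\le K$, Lemma~\ref{lem:window} with $(q,p]=(n_1-1,n_m]$ shows that $T_m=\sum_{i\le m}\langle\cdot,\psi_i\rangle\varphi_i$ has norm at most $C_1$. Let $y$ be a common Lebesgue point of $\psi_1,\dots,\psi_K$, and let $u_\varepsilon=\frac1{2\varepsilon}\mathbf 1_{(y-\varepsilon,y+\varepsilon)}$ with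 $\varepsilon$ small. Then $\|u_\varepsilon\|_1=1$ and $T_mu_\varepsilon\to\sum_{i\le m}\psi_i(y)\varphi_i$ in $L^1$ as $\varepsilon\to0$, so
\[
\int_0^1|S_m(x,y)|\,dx=\Big\|\sum_{i\le m}\psi_i(y)\varphi_i\Big\|_1\le C_1\qquad\text{for almost every }y .
\]
Integrating over $y$ gives $\mathbb E|S_m|\le C_1$ for all $m\le K$, which is condition (4) with $C=C_1$. This contradicts Theorem~\ref{thm:finite}.
\end{proof}

\section{Proofs of the consequences}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If $(f_n)$ is equivalent to the unit vector basis of $\ell^1$, take $Z_1=\emptyset$. Conversely, let $\{f_n\}=Z_1\cup Z_2$ be as stated, and let $c$ be a lower constant for $Z_2$. Put $I_2=\{n:f_n\in Z_2\}$ and $I_1=\mathbb N\setminus I_2$. Then $\{f_n\}_{n\in I_1}\subset Z_1$ is relatively weakly compact, and $(f_n)_{n\in I_2}$ has $(S_c)$ by \eqref{eq:Sc}. By Theorem~\ref{thm:main}, $I_1$ is finite. Let $x=\sum a_nf_n$ be a finite sum, and let $M$ be as in Section~\ref{sec:remove}, so that $|a_n|\le M\|x\|$. Then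
\[
\sum_{n\in I_1}|a_n|\le\#I_1\,M\|x\|,\qquad
\sum_{n\in I_2}|a_n|\le c^{-1}\Big\|x-\sum_{n\in I_1}a_nf_n\Big\|\le c^{-1}(1+\#I_1\,M)\|x\| .
\]
Also $\|x\|\le\sum|a_n|$ because the basis is normalized. So $(f_n)$ is equivalent to the unit vector basis of $\ell^1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
By Corollary~\ref{cor:class} with $X=L^1$, such a basis would be equivalent to the unit vector basis of $\ell^1$, and $L^1$ would be isomorphic to $\ell^1$. As noted in the introduction, this contradicts the Schur property of $\ell^1$.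
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:schur}]
Let $I_2=\mathbb N\setminus I_1$, and suppose that $(f_n)_{n\in I_2}$ has $(S_\gamma)$ for some $\gamma>0$. By Theorem~\ref{thm:main} with $X=L^1$, $I_1$ is finite. The idea is to approximate Rademacher functions by blocks supported beyond $I_1$. Use the notation of Section~\ref{sec:remove} with $P$ the identity, so that $P_n$ is the partial sum operator of the basis $(f_n)$ of $L^1$. Choose $q_1\ge\max I_1$ ($q_1=0$ if $I_1=\emptyset$). Since $(r_i)$ is weakly null and each $P_q$ has finite rank, $\|P_qr_i\|_1\to0$ as $i\to\infty$ for fixed $q$. So we can choose inductively $i_1<i_2<\cdots$ and $q_1<q_2<\cdots$ with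
\[
\|P_{q_k}r_{i_k}\|_1\le2^{-k-2},\qquad\|r_{i_k}-P_{q_{k+1}}r_{i_k}\|_1\le2^{-k-2}.
\]
Then $u_k=(P_{q_{k+1}}-P_{q_k})r_{i_k}$ satisfies $\|u_k-r_{i_k}\|_1\le2^{-k-1}$; in particular $u_k\ne0$ and $|1-\|u_k\|_1|\le2^{-k-1}$. Hence $w_k=u_k/\|u_k\|_1$ satisfies $\|w_k-r_{i_k}\|_1\le2^{-k}$. The $w_k$ are successive normalized finite blocks of $(f_n)_{n\in I_2}$, and $(w_k)$ is weakly null, since $(r_{i_k})$ is. By Mazur's theorem every subsequence of $(w_k)$ has convex combinations of arbitrarily small norm, whereas $(S_\gamma)$ gives a subsequence all of whose convex combinations have norm at least $\gamma$. This contradiction proves the first claim.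

For the second, suppose that the closed span of $(f_n)_{n\in I_2}$ has the strong Schur property with constant $c'$. Let $(w_i)$ be an infinite sequence of successive normalized finite blocks of $(f_n)_{n\in I_2}$ (if $I_2$ is finite, there is none and $(S_\gamma)$ holds trivially). For $i<j$ there is $n$ with $P_n(w_i-w_j)=w_i$, so $\|w_i-w_j\|_1\ge1/C_0$, with $C_0$ as in Section~\ref{sec:remove}. The strong Schur property with $\delta=1/C_0$ then gives a subsequence with lower $\ell^1$-estimate $c'/C_0$. So $(f_n)_{n\in I_2}$ has $(S_{c'/C_0})$, contrary to the first claim.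
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{Bases and biorthogonal systems in the spaces $C$ and $L^1$},
\texttt{http://archive.ymsc.tsinghua.edu.cn/pacm\_download/116/}\linebreak[0]\texttt{7320-11512\_2006\_Article\_BF02385472.pdf}.
\end{thebibliography}

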